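\title{A product of two $C_\sigma$-determined dcpos need not be $C_\sigma$-determined}

\begin{abstract}
A directed complete poset (dcpo) $P$ is $C_\sigma$-determined if every dcpo whose lattice of Scott closed sets is isomorphic to that of $P$ is itself isomorphic to $P$. We show that this property is not preserved by binary products: there is a countable $C_\sigma$-determined dcpo $K$, with a greatest element and with sober Scott topology, such that $K\times K$ is not $C_\sigma$-determined. We also characterize $C_\sigma$-determined dcpos, give a general criterion for a product to fail, show that the property passes from a nonempty product to its factors, and show that it is preserved by products with algebraic dcpos.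
\end{abstract}

\section{Introduction}\label{sec:intro}

A subset $D$ of a poset $P$ is \emph{directed} if it is nonempty and any two elements of $D$ have an upper bound in $D$. The poset $P$ is a \emph{directed complete poset}, or \emph{dcpo}, if every directed $D\subseteq P$ has a supremum $\bigvee D$ in $P$. A subset $F$ of a dcpo $P$ is \emph{Scott closed} if it is a lower set ($x\le y\in F$ implies $x\in F$) and $\bigvee D\in F$ for every directed $D\subseteq F$. The empty set is Scott closed. Ordered by inclusion, the Scott closed subsets of $P$ form a complete lattice $C_\sigma(P)$.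

Every principal ideal ${\downarrow}p=\{x\in P: x\le p\}$ is Scott closed, and $p\le p'$ if and only if ${\downarrow}p\subseteq{\downarrow}p'$. So $P$ sits inside $C_\sigma(P)$, but the abstract lattice does not record which of its elements are principal ideals. A dcpo $P$ is called \emph{$C_\sigma$-determined} if this loss is harmless: for every dcpo $Q$, the lattices $C_\sigma(P)$ and $C_\sigma(Q)$ are isomorphic if and only if the posets $P$ and $Q$ are. Isomorphic posets have isomorphic lattices of Scott closed sets, so only one implication has content.

Finite posets are the first example. A directed subset of a finite poset $P$ contains its supremum, so $C_\sigma(P)$ is the lattice of all lower sets. If $C_\sigma(Q)\cong C_\sigma(P)$, then $Q$ is finite, because $q\mapsto{\downarrow}q$ is injective. In a finite poset the principal ideals are exactly the nonempty lower sets that are not the union of two strictly smaller lower sets: the greatest element of ${\downarrow}p$ must lie in one of the two, and a nonempty lower set is the union of the finitely many principal ideals of its elements. This description uses only the lattice, so $Q\cong P$.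

The product $P\times Q$ of two dcpos, ordered coordinatewise, is again a dcpo. The following question is posed in \cite{problem}.

\begin{quote}
\emph{Is the product of two $C_\sigma$-determined dcpos also $C_\sigma$-determined?}
\end{quote}

One would guess that it is. It is so for finite posets. In general the maps $A\mapsto A\times Q$ and $B\mapsto P\times B$ embed $C_\sigma(P)$ and $C_\sigma(Q)$ in $C_\sigma(P\times Q)$, which suggests recovering the two factors and multiplying them. The gap in this plan is that a dcpo with the same lattice as $P\times Q$ need not be a product at all, and this is what happens.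

\begin{theorem}\label{thm:main}
There is a countable $C_\sigma$-determined dcpo $K$, with a greatest element and with sober Scott topology, such that $K\times K$ is not $C_\sigma$-determined.
\end{theorem}

The proof turns on two properties that a subset $T$ of a dcpo $P$, closed under directed suprema, may have. It is \emph{dense} if every point $p$ of $P$ lies in the Scott closure of the points of $T$ below $p$, and \emph{faithful} if $C\mapsto C\cap T$ is an isomorphism $C_\sigma(P)\to C_\sigma(T)$. Faithful implies dense, and the converse fails. A sober dcpo without proper faithful subsets is $C_\sigma$-determined (Section~\ref{sec:faithful}). In a product the gap between the two properties closes: if $T_1$ is dense in $P$ and $T_2$ is dense in $Q$, then $(T_1\times Q)\cup(P\times T_2)$ is faithful in $P\times Q$ (Section~\ref{sec:product}). What is needed, then, is a sober dcpo that has a proper dense subset of this kind but no proper faithful one. Section~\ref{sec:comb} constructs it.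

The remaining sections drop sobriety. Theorem~\ref{thm:char} characterizes $C_\sigma$-determined dcpos in terms of faithful sets of irreducible closed sets. From it we obtain a failure criterion for products (Theorem~\ref{thm:failure}), the passage of the property from a nonempty product to its factors (Theorem~\ref{thm:factors}), and a positive answer when one factor is algebraic (Theorem~\ref{thm:algebraic}).

\section{Preliminaries}\label{sec:prelim}

Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $P,Q$ are dcpos.

\emph{Cofinal subsets.} A subset $D'$ of a directed set $D$ is \emph{cofinal} if every element of $D$ is below an element of $D'$. Then $D'$ is directed and has the same upper bounds as $D$, hence the same supremum. For $d_0\in D$ the set $\{d\in D:d\ge d_0\}$ is cofinal. If $D=D'\cup D''$, then $D'$ or $D''$ is cofinal: otherwise some $d'\in D$ is below no element of $D'$, some $d''\in D$ is below no element of $D''$, and an upper bound of $d',d''$ in $D$ lies in neither set.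

\emph{The Scott topology.} Arbitrary intersections of Scott closed sets are Scott closed, and by the last remark so are finite unions. Hence the Scott closed sets are the closed sets of a topology; their complements are called \emph{Scott open}. We write $\operatorname{cl}_P(A)$ for the least Scott closed set containing $A$. In $C_\sigma(P)$ the join of two sets is their union, and the join of a family is the closure of its union.

\emph{Irreducible sets.} A nonempty Scott closed set $C$ is \emph{irreducible} if $C=A\cup B$ with $A,B$ Scott closed implies $C=A$ or $C=B$. Intersecting with $C$ shows that it is equivalent to ask that $C\subseteq A\cup B$ imply $C\subseteq A$ or $C\subseteq B$; in terms of complements, if two Scott open sets meet $C$, then so does their intersection. By induction, an irreducible set that is a finite union of Scott closed sets equals one of them. Irreducibility is expressed in the language of the lattice $C_\sigma(P)$, so lattice isomorphisms preserve it. Every ${\downarrow}p$ is irreducible, and $P$ is \emph{sober} if every irreducible Scott closed set is of this form.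

\emph{Sub-dcpos.} A subset $T\subseteq P$ is a \emph{sub-dcpo} if $\bigvee D\in T$ for every directed $D\subseteq T$, the supremum being taken in $P$. Then $T$ is a dcpo with the same directed suprema, and $C\cap T\in C_\sigma(T)$ for every $C\in C_\sigma(P)$.

\emph{Products and slices.} The projections of a directed set $D\subseteq P\times Q$ are directed, and the pair of their suprema is $\bigvee D$. Hence $A\times B$ is Scott closed in $P\times Q$ when $A$ and $B$ are Scott closed, and it is a sub-dcpo when $A$ and $B$ are. The following fact will be used many times.

\begin{lemma}[Slices]\label{lem:slice}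
Let $T$ be a sub-dcpo of $P\times Q$, let $F\in C_\sigma(T)$, and let $q\in Q$ satisfy $P\times\{q\}\subseteq T$. Then $F^q=\{p\in P:(p,q)\in F\}$ is Scott closed in $P$. The same holds with the coordinates exchanged.
\end{lemma}

\begin{proof}
If $p'\le p\in F^q$, then $(p',q)$ lies in $T$ and below $(p,q)\in F$, so $(p',q)\in F$. If $D\subseteq F^q$ is directed, then $D\times\{q\}\subseteq F$ is directed with supremum $(\bigvee D,q)$, which therefore lies in $F$.
\end{proof}

\section{Faithful subsets}\label{sec:faithful}

How does one survey all dcpos $Q$ with $C_\sigma(Q)\cong C_\sigma(P)$? The points of $Q$ give irreducible elements ${\downarrow}q$ of $C_\sigma(Q)$, and an isomorphism carries them to irreducible closed subsets of $P$. So every such $Q$ is a subposet of one fixed poset, that of the irreducible closed subsets of $P$. We need to recognize which subposets arise. The same recognition problem occurs for subsets of $P$ itself, and the following setting covers both.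

\begin{definition}\label{def:faithful}
Let $Z$ be a dcpo. A \emph{closure family} on $Z$ is a family $\mathcal C\subseteq C_\sigma(Z)$ that contains $Z$ and every ${\downarrow}z$, and is closed under intersections. For $Y\subseteq Z$ let $\kappa(Y)$ be the least member of $\mathcal C$ containing $Y$. A subset $T\subseteq Z$ is \emph{faithful} (for $\mathcal C$) if $T$ is a dcpo in the induced order and $C\mapsto C\cap T$ is an order isomorphism from $\mathcal C$ onto $C_\sigma(T)$.
\end{definition}

\begin{lemma}\label{lem:criterion}
Let $\mathcal C$ be a closure family on $Z$. A subset $T\subseteq Z$ is faithful if and only if the following three conditions hold.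
\begin{itemize}
\item[(F1)] $z\in\kappa({\downarrow}z\cap T)$ for every $z\in Z$.
\item[(F2)] $T$ is a sub-dcpo of $Z$.
\item[(F3)] $\kappa(F)\cap T=F$ for every $F\in C_\sigma(T)$; equivalently, every $F\in C_\sigma(T)$ is $C\cap T$ for some $C\in\mathcal C$.
\end{itemize}
Moreover, if $T$ satisfies \textup{(F1)}, $T\subseteq V\subseteq Z$, and $F$ is a lower set of $V$, then $\kappa(F\cap T)=\kappa(F)$.
\end{lemma}

\begin{proof}
The two forms of (F3) are equivalent: if $F=C\cap T$ with $C\in\mathcal C$, then $F\subseteq\kappa(F)\cap T\subseteq C\cap T=F$.

Let $T$ be faithful. Then (F3) holds in its second form. For (F1), put $B=\kappa({\downarrow}z\cap T)$. Since ${\downarrow}z\in\mathcal C$ we have $B\subseteq{\downarrow}z$, hence $B\cap T={\downarrow}z\cap T$, and $B={\downarrow}z$ by injectivity. For (F2), let $D\subseteq T$ be directed, with supremum $s$ in $Z$ and supremum $t$ in $T$. Then $s\le t$. The set ${\downarrow}s\cap T$ is Scott closed in $T$ and contains $D$, so it contains $t$. Thus $s=t\in T$.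

Conversely, assume (F1)--(F3). By (F2), $T$ is a dcpo and $C\mapsto C\cap T$ is a monotone map $\mathcal C\to C_\sigma(T)$. It is onto by (F3). If $C\cap T\subseteq C'\cap T$ and $z\in C$, then ${\downarrow}z\cap T\subseteq C\cap T\subseteq C'$, so $z\in C'$ by (F1). Hence the map reflects the order and is an isomorphism.

For the last statement, let $f\in F$. Then ${\downarrow}f\cap T\subseteq F\cap T$, because $T\subseteq V$ and $F$ is a lower set of $V$. So $f\in\kappa(F\cap T)$ by (F1), and $\kappa(F)\subseteq\kappa(F\cap T)$.
\end{proof}

Condition (F1) says that $T$ has enough points to tell the members of $\mathcal C$ apart, and (F3) that $T$ has no closed sets other than the traces of members of $\mathcal C$. We use two closure families.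

\emph{Subsets of $P$.} Take $Z=P$ and $\mathcal C=C_\sigma(P)$, so that $\kappa=\operatorname{cl}_P$. A sub-dcpo of $P$ is called \emph{dense} if it satisfies (F1), that is, $p\in\operatorname{cl}_P({\downarrow}p\cap T)$ for all $p\in P$. A faithful subset for this family is called a \emph{faithful sub-dcpo} of $P$: it is a dense sub-dcpo satisfying (F3), and it has $C_\sigma(T)\cong C_\sigma(P)$.

\emph{Subsets of $X(P)$.} Let $X(P)$ be the set of irreducible Scott closed subsets of $P$, ordered by inclusion. For $A\in C_\sigma(P)$ and $p\in P$ put
\[
\widehat A=\{x\in X(P):x\subseteq A\},\qquad j_P(p)={\downarrow}p\in X(P).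
\]
The map $j_P\colon P\to X(P)$ is an order embedding, and it is onto exactly when $P$ is sober.

\begin{lemma}\label{lem:X}
The poset $X(P)$ is a dcpo, with $\bigvee\mathcal D=\operatorname{cl}_P(\bigcup\mathcal D)$ for directed $\mathcal D$. The sets $\widehat A$, $A\in C_\sigma(P)$, form a closure family on $X(P)$, and $A\subseteq B$ if and only if $\widehat A\subseteq\widehat B$.
\end{lemma}

\begin{proof}
Let $\mathcal D\subseteq X(P)$ be directed and $\bigcup\mathcal D\subseteq A\cup B$ with $A,B$ Scott closed. If some $x\in\mathcal D$ is not contained in $A$ and some $y\in\mathcal D$ is not contained in $B$, then an upper bound of $x,y$ in $\mathcal D$ is an irreducible subset of $A\cup B$ contained in neither $A$ nor $B$, which is impossible. So $\bigcup\mathcal D$, and with it its closure, lies in $A$ or in $B$. Thus $\operatorname{cl}_P(\bigcup\mathcal D)$ is irreducible; being the join of $\mathcal D$ in $C_\sigma(P)$, it is the supremum in $X(P)$. It follows that each $\widehat A$ is a lower set closed under directed suprema. Further, $\widehat P=X(P)$, the principal ideal of $x$ in $X(P)$ is $\widehat x$, and $\bigcap_i\widehat{A_i}=\widehat{\bigcap_iA_i}$.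 Finally, $p\in A$ if and only if $j_P(p)\in\widehat A$, so $\widehat A\subseteq\widehat B$ implies $A\subseteq B$.
\end{proof}

For subsets of $X(P)$, ``faithful'' and $\kappa$ always refer to this family. Thus $T\subseteq X(P)$ is faithful if $(T,\subseteq)$ is a dcpo and $A\mapsto\widehat A\cap T$ is an order isomorphism $C_\sigma(P)\to C_\sigma(T)$.

\begin{lemma}\label{lem:represent}
\begin{itemize}
\item[(a)] If $\varphi\colon C_\sigma(Q)\to C_\sigma(P)$ is an isomorphism, then $i(q)=\varphi({\downarrow}q)$ defines an order embedding $i\colon Q\to X(P)$ whose image is faithful.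
\item[(b)] A subset $T\subseteq P$ is a faithful sub-dcpo of $P$ if and only if $j_P(T)$ is a faithful subset of $X(P)$. In particular $j_P(P)$ is faithful.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\varphi({\downarrow}q)$ is irreducible because ${\downarrow}q$ is, and $q\le q'$ if and only if ${\downarrow}q\subseteq{\downarrow}q'$, if and only if $i(q)\subseteq i(q')$. So $i$ is an order isomorphism of $Q$ onto the image $T=i(Q)$, which is therefore a dcpo. For $A\in C_\sigma(P)$,
\[
i(q)\in\widehat A\iff\varphi({\downarrow}q)\subseteq A\iff{\downarrow}q\subseteq\varphi^{-1}(A)\iff q\in\varphi^{-1}(A).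
\]
Hence $\widehat A\cap T=i(\varphi^{-1}(A))$, and $A\mapsto\widehat A\cap T$ is the composite of the isomorphisms $\varphi^{-1}$ and $B\mapsto i(B)$.

(b) The map $j_P$ restricts to an order isomorphism $T\to j_P(T)$, and $\widehat A\cap j_P(T)=j_P(A\cap T)$.
\end{proof}

\begin{corollary}\label{cor:sober}
A sober dcpo with no proper faithful sub-dcpo is $C_\sigma$-determined.
\end{corollary}

\begin{proof}
Let $P$ be such a dcpo and $C_\sigma(Q)\cong C_\sigma(P)$. By Lemma~\ref{lem:represent}(a), $Q$ is isomorphic to a faithful subset of $X(P)$. Since $P$ is sober, this subset is $j_P(T)$ for some $T\subseteq P$. By part (b), $T$ is a faithful sub-dcpo of $P$, so $T=P$ and $Q\cong P$.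
\end{proof}

The example we want must have a proper dense sub-dcpo. The next lemma shows what this forces.

\begin{lemma}\label{lem:minimal}
Let $T$ be a dense sub-dcpo of $P$.
\begin{itemize}
\item[(a)] If ${\downarrow}p\setminus\{p\}$ is Scott closed, then $p\in T$.
\item[(b)] The set $P\setminus T$ has no minimal element.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $p\notin T$, then $\operatorname{cl}_P({\downarrow}p\cap T)\subseteq{\downarrow}p\setminus\{p\}$, contrary to density.

(b) Let $p$ be minimal in $P\setminus T$. Then the lower set ${\downarrow}p\setminus\{p\}$ is contained in $T$. The supremum of a directed subset of it is below $p$ and lies in $T$, so it differs from $p$. Hence ${\downarrow}p\setminus\{p\}$ is Scott closed and $p\in T$ by (a), a contradiction.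
\end{proof}

So below every point that a dense sub-dcpo omits there is another omitted point, and the example has to repeat itself downward without end.

\section{The iterated comb}\label{sec:comb}

\subsection*{One level: the comb}
Let $M=\{1\}\cup\{e_n:n\in\mathbb N\}\cup\{t_n:n\in\mathbb N\}$, all symbols distinct, ordered by
\[
e_m\le e_n\iff m\le n,\qquad e_m\le t_n\iff m\le n,\qquad t_m\le t_n\iff m=n,
\]
with $1$ the greatest element and no other relations. The $e_n$ form the \emph{spine} and the $t_n$ are the \emph{teeth}. No element other than $1$ is above infinitely many $e_n$, so the spine has supremum $1$.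

The comb has the feature that a dense sub-dcpo needs. The teeth form an antichain, so no directed set of teeth reaches $1$. Yet a Scott closed set containing the teeth contains the spine, because it is a lower set, and then it contains $1$. Thus $1$ is in the closure of the teeth only by way of points that are not teeth. One would like to take the set of teeth as a proper dense sub-dcpo, but $e_0$ is minimal in $M$ and cannot be omitted (Lemma~\ref{lem:minimal}). The remedy is to make every $e_n$ the top of a new comb, every spine point of that comb the top of a further one, and so on. Words record the position in this hierarchy.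

\subsection*{All levels}
Let $R$ be the set of finite words in the letters $e_n$, including the empty word $\varepsilon$. Let $S=\{vt_n:v\in R,\ n\in\mathbb N\}$ and $K=R\cup S$. So $K$ consists of the words $w=w_1\cdots w_r$, of length $|w|=r\ge0$, over $M\setminus\{1\}$ in which a tooth can occur only as the last letter. The set $K$ is countable. Define
\[
w\le y\iff |y|\le|w|,\quad w_i=y_i\ \text{ for }1\le i<|y|,\quad\text{and}\quad w_{|y|}\le y_{|y|}\ \text{ in }M,
\]
where the last condition is void if $y=\varepsilon$. Longer words are lower. The relation is reflexive. It is antisymmetric, since $w\le y\le w$ gives equal lengths, equal letters before the last, and last letters below each other. For transitivity let $w\le y\le z$ with $z\ne\varepsilon$. For $i<|z|$ we have $w_i=y_i=z_i$. At position $|z|$, if $|z|<|y|$ then $w_{|z|}=y_{|z|}\le z_{|z|}$, and if $|z|=|y|$ then $w_{|z|}\le y_{|z|}\le z_{|z|}$. The greatest element is $\varepsilon$. Figure~\ref{fig:comb} shows the structure. We record what the definition gives directly, for $v\in R$ and $m,m'\in M\setminus\{1\}$: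
\begin{itemize}
\item[(K1)] if $w\le y\neq\varepsilon$, then $|w|\ge|y|$ and $w,y$ have the same first $|y|-1$ letters;
\item[(K2)] every word is below each of its prefixes;
\item[(K3)] $vm\le vm'$ if and only if $m\le m'$ in $M$;
\item[(K4)] ${\downarrow}ve_n$ is the set of words with a prefix $ve_l$, $l\le n$, and ${\downarrow}vt_n=\{vt_n\}\cup{\downarrow}ve_n$.
\end{itemize}
For (K4), a word below $vm$ has a prefix $vm'$ with $m'\le m$; if $m'$ is a tooth, then $m'=m$ and it is the last letter.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \n in {0,1,2} {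
  \draw[fill=gray!15] (0,\n) -- (-2.1,\n-0.7) -- (-0.6,\n-0.7) -- cycle;
  \node at (-1.05,\n-0.52) {\scriptsize $e_{\n}K$};
  \draw (0,\n) -- (1.5+0.5*\n,\n+0.55);
  \draw (1.5+0.5*\n,\n+0.55) -- (0,4);
  \fill (0,\n) circle (1.6pt) node[below right] {$e_{\n}$};
  \fill (1.5+0.5*\n,\n+0.55) circle (1.6pt) node[right] {$t_{\n}$};
}
\draw (0,0) -- (0,2.6);
\draw[dotted,thick] (0,2.6) -- (0,4);
\fill (0,4) circle (1.6pt) node[above] {$\varepsilon$};
\end{tikzpicture}
\caption{The iterated comb $K$. The words of length at most one form a comb: a chain $e_0<e_1<\cdots$ with supremum $\varepsilon$, and incomparable teeth $t_n$ with $e_n<t_n<\varepsilon$. Below each $e_n$ hangs a copy $e_nK$ of the whole poset $K$ (shaded), with top element $e_n$. A point of $e_nK$ other than $e_n$ is above no point outside $e_nK$.}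
\label{fig:comb}
\end{figure}

\begin{lemma}\label{lem:directed}
\begin{itemize}
\item[(a)] For $v\in R$, every infinite subset of $\{ve_n:n\in\mathbb N\}$ is a chain with supremum $v$.
\item[(b)] A directed set $D\subseteq K$ without greatest element has a cofinal subset as in \textup{(a)}, for some $v\in R$, and so $\bigvee D=v$.
\end{itemize}
Consequently $K$ is a dcpo, and a lower set $A\subseteq K$ is Scott closed if and only if, for every $v\in R$,
\begin{equation}\label{eq:closed}
ve_n\in A\ \text{ for all }n\quad\Longrightarrow\quad v\in A .
\end{equation}
\end{lemma}

\begin{proof}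
(a) The set is a chain by (K3), and $v$ is an upper bound by (K2). Let $y$ be any upper bound. Then $|y|\le|v|+1$. If $|y|=|v|+1$, then $y=vm$ by (K1), where $m\ne1$ is above infinitely many $e_n$; there is no such $m$. So $|y|\le|v|$. The relation $ve_n\le y$ then involves only letters of $v$, and it says that $v\le y$.

(b) We have $\varepsilon\notin D$, so the least length $\ell$ of a word in $D$ is at least $1$. Let $D_\ell$ be the set of words of length $\ell$ in $D$. An upper bound in $D$ of an element of $D_\ell$ has length at most $\ell$, hence lies in $D_\ell$. Therefore $D_\ell$ is cofinal in $D$, so it is directed and has no greatest element. Two elements of $D_\ell$ share their first $\ell-1$ letters with a common upper bound in $D_\ell$. So $D_\ell=\{vm:m\in D'\}$ with $v\in R$, and by (K3) $D'\subseteq M\setminus\{1\}$ is directed without greatest element. A tooth is maximal in $M\setminus\{1\}$, and a maximal element belonging to a directed set is its greatest element; so $D'$ contains no tooth. A finite directed set has a greatest element; so $D'$ is an infinite subset of the spine.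

Condition \eqref{eq:closed} is necessary by (a). It is sufficient by (b), since a lower set containing $ve_n$ for infinitely many $n$ contains $ve_n$ for all $n$.
\end{proof}

\begin{lemma}\label{lem:dense}
$S$ is a proper dense sub-dcpo of $K$.
\end{lemma}

\begin{proof}
A directed subset of $S$ contains no word $ve_n$, so by Lemma~\ref{lem:directed}(b) it has a greatest element. Hence $S$ is a sub-dcpo, and $\varepsilon\notin S$. Density needs checking only at $v\in R$. Let $A\supseteq{\downarrow}v\cap S$ be Scott closed. Then $vt_n\in A$ for all $n$ by (K2), so $ve_n\in A$ for all $n$ by (K3), and $v\in A$ by \eqref{eq:closed}.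
\end{proof}

\begin{example}\label{ex:notfaithful}
$S$ is not faithful in $K$. Let $F$ be the set of words in $S$ of length at least $2$. It is a lower set of $S$ by (K1), and directed subsets of $S$ have greatest elements, so $F\in C_\sigma(S)$. Since ${\downarrow}e_n\cap S\subseteq F$, density gives $e_n\in\operatorname{cl}_K(F)$ for all $n$. Then $\varepsilon\in\operatorname{cl}_K(F)$, so $\operatorname{cl}_K(F)=K$, and $t_0\in\operatorname{cl}_K(F)\cap S$ while $t_0\notin F$. Condition (F3) fails because the chain $e_0<e_1<\cdots$ is invisible in $S$, while a point of $S$ lies under its supremum and under none of its members.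
\end{example}

The argument of the example works at every word of $R$ and for every candidate $T$.

\begin{lemma}\label{lem:nofaithful}
$K$ has no proper faithful sub-dcpo.
\end{lemma}

\begin{proof}
Let $T$ be a faithful sub-dcpo of $K$, so that (F1)--(F3) hold with $\kappa=\operatorname{cl}_K$. By (K4), ${\downarrow}vt_n\setminus\{vt_n\}={\downarrow}ve_n$ is Scott closed, so $S\subseteq T$ by Lemma~\ref{lem:minimal}(a).

Suppose that $v\in R\setminus T$, and let
\[
G=\{y\in T: y\le ve_n\text{ for some }n\}.
\]
We claim that $G\in C_\sigma(T)$. It is a lower set of $T$. Let $D\subseteq G$ be directed. If $D$ has a greatest element, there is nothing to prove. Otherwise, by Lemma~\ref{lem:directed}(b), $\bigvee D=u$ for some $u\in R$ with $ue_l\in D$ for some $l$, and $u\in T$ by (F2). From $ue_l\le ve_n$ and (K1) we get $|u|\ge|v|$ and that $v$ is a prefix of $u$. Since $u\in T$ and $v\notin T$, the prefix is proper, so $u$ has a prefix $ve_m$. By (K2), $u\le ve_m$, and $u\in G$. This proves the claim.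

By (F1), $ve_n\in\operatorname{cl}_K({\downarrow}ve_n\cap T)\subseteq\operatorname{cl}_K(G)$ for all $n$. So $v\in\operatorname{cl}_K(G)$ by \eqref{eq:closed}, and then $vt_0\in\operatorname{cl}_K(G)$ because $vt_0\le v$. As $vt_0\in S\subseteq T$, condition (F3) gives $vt_0\in G$, that is, $t_0\le e_n$ for some $n$. This is false. Hence $R\subseteq T$ and $T=K$.
\end{proof}

The teeth thus do two jobs: together they make $S$ dense, and a single one of them is the witness against (F3). To apply Corollary~\ref{cor:sober} it remains to prove sobriety. The idea is to look at the shortest words of an irreducible set $C$: near such a word $C$ has only finitely many top points, and the rest of $C$ splits off as a closed set.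

\begin{lemma}\label{lem:sober}
$K$ is sober.
\end{lemma}

\begin{proof}
Let $C\subseteq K$ be irreducible. If $\varepsilon\in C$, then $C={\downarrow}\varepsilon$. Otherwise let $w\in C$ have the least length $\ell\ge1$ among the words of $C$, and write $w=vm_0$ with $v\in R$. Then $v\notin C$. Put $E=\{m\in M\setminus\{1\}:vm\in C\}$, so $m_0\in E$. By \eqref{eq:closed} some $e_n$ is not in $E$, and $E$ is a lower set of $M$ by (K3); so $E$ contains no $e_l$ and no $t_l$ with $l\ge n$. Thus $E$ is finite. Let
\[
C_1=\bigcup_{m\in E}{\downarrow}vm,\qquad C_2=\{y\in C: y\text{ has no prefix }vm\text{ with }m\in E\}.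
\]
The set $C_1\subseteq C$ is Scott closed as a finite union, and $C=C_1\cup C_2$ by (K2).

We show that $C_2$ is Scott closed. Let $y\le z\in C_2$; then $y\in C$. Suppose that $y$ has a prefix $vm$ with $m\in E$. We have $|z|\ge\ell$. If $|z|>\ell$, then by (K1) $z$ has the same first $\ell$ letters as $y$, so $vm$ is a prefix of $z$. If $|z|=\ell$, then by (K1) $z=vm'$ for some $m'$, and $m'\in E$ because $z\in C$. Both cases contradict $z\in C_2$. So $y\in C_2$, and $C_2$ is a lower set. If $ue_n\in C_2$ for all $n$, then $u\in C$ by \eqref{eq:closed}, and every prefix of $u$ is a prefix of $ue_0\in C_2$; so $u\in C_2$. Thus $C_2$ satisfies \eqref{eq:closed}.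

Since $w\notin C_2$, irreducibility gives $C=C_1$, and then $C={\downarrow}vm$ for some $m\in E$.
\end{proof}

\begin{proposition}\label{prop:Kdet}
$K$ is $C_\sigma$-determined.
\end{proposition}

\begin{proof}
Combine Lemmas~\ref{lem:nofaithful} and~\ref{lem:sober} with Corollary~\ref{cor:sober}.
\end{proof}

\section{Dense sub-dcpos become faithful in a product}\label{sec:product}

Let $T$ be a sub-dcpo of a dcpo $P$ and $F\in C_\sigma(T)$. To verify (F3) we have to extend $F$ to a Scott closed subset of $P$. The largest lower set with trace $F$ is $G=\{p:{\downarrow}p\cap T\subseteq F\}$, and the difficulty is that $G$ need not be closed under directed suprema. In Example~\ref{ex:notfaithful}, $G$ contains every $e_n$ but not $\varepsilon$. Let us see why the same chain does no harm in $K\times K$.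

\begin{example}\label{ex:square}
Let $T=(S\times K)\cup(K\times S)$, let $F\in C_\sigma(T)$, and suppose that ${\downarrow}(e_n,\varepsilon)\cap T\subseteq F$ for all $n$. The chain of the $(e_n,\varepsilon)$ lies outside $T$ and has supremum $(\varepsilon,\varepsilon)$, so we want to conclude that $F=T$. Lower the second coordinate to a tooth $t_j$. The points $(e_n,t_j)$ are in $T$, hence in $F$, and now the chain is visible in $T$: its supremum $(\varepsilon,t_j)$ belongs to $F$. Lower the first coordinate to a tooth $t_i$: then $(t_i,t_j)\in F$ for all $i,j$. With $t_i$ fixed, the second coordinate can move freely in $T$, so $(t_i,e_j)\in F$ for all $j$, and $(t_i,\varepsilon)\in F$. Every nonempty word is below some tooth, so every point of $T$ is below some $(t_i,\varepsilon)$ or some $(\varepsilon,t_j)$. Hence $F=T$.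
\end{example}

In the example one coordinate is held in the dense sub-dcpo while the other takes a limit, and then the roles are exchanged. The general proof does the same.

\begin{proposition}\label{prop:product}
Let $T_1\subseteq P$ and $T_2\subseteq Q$ be dense sub-dcpos. Then $T=(T_1\times Q)\cup(P\times T_2)$ is a faithful sub-dcpo of $P\times Q$. In particular $C_\sigma(T)\cong C_\sigma(P\times Q)$.
\end{proposition}

\begin{proof}
We verify the conditions of Lemma~\ref{lem:criterion}.

(F2) If $D\subseteq T$ is directed, then $D\cap(T_1\times Q)$ or $D\cap(P\times T_2)$ is cofinal in $D$, and both $T_1\times Q$ and $P\times T_2$ are sub-dcpos.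

(F1) Let $C\in C_\sigma(P\times Q)$ contain ${\downarrow}(p,q)\cap T$. The slice $C^q$ is Scott closed in $P$ and contains ${\downarrow}p\cap T_1$. By density of $T_1$ it contains $p$, so $(p,q)\in C$.

(F3) Let $F\in C_\sigma(T)$ and $G=\{(a,b)\in P\times Q:{\downarrow}(a,b)\cap T\subseteq F\}$. Then $G$ is a lower set, and $G\cap T=F$ because $F$ is a lower set of $T$. We show that $G$ is closed under directed suprema. Let $D\subseteq G$ be directed with supremum $(p,q)$.

\emph{First limit.} Let $(a_0,b_0)\in D$ and $t_2\in T_2$ with $t_2\le b_0$. For every $(a,b)\in D$ above $(a_0,b_0)$, the point $(a,t_2)$ lies in ${\downarrow}(a,b)\cap T\subseteq F$. These $(a,b)$ are cofinal in $D$, so their first coordinates form a directed set with supremum $p$. Since $P\times\{t_2\}\subseteq T$, the slice $F^{t_2}$ is Scott closed in $P$ by Lemma~\ref{lem:slice}. Hence $(p,t_2)\in F$.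

\emph{Second limit.} Let $t_1\in T_1$ with $t_1\le p$. The set $B=\{b\in Q:(t_1,b)\in F\}$ is Scott closed in $Q$ by Lemma~\ref{lem:slice}, because $\{t_1\}\times Q\subseteq T$. For $(a_0,b_0)\in D$ and $t_2\in{\downarrow}b_0\cap T_2$ we have $(t_1,t_2)\in T$ and $(t_1,t_2)\le(p,t_2)\in F$, so $t_2\in B$. By density of $T_2$, $b_0\in B$. The second coordinates of $D$ form a directed set with supremum $q$, so $q\in B$.

Thus $(t_1,q)\in F$ for all $t_1\in{\downarrow}p\cap T_1$. The hypotheses are symmetric in the two coordinates, so also $(p,t_2)\in F$ for all $t_2\in{\downarrow}q\cap T_2$, now with density of $T_1$ in the second limit. Let $(a,b)\in T$ with $(a,b)\le(p,q)$. Either $a\in T_1$ and $(a,b)\le(a,q)\in F$, or $b\in T_2$ and $(a,b)\le(p,b)\in F$. In both cases $(a,b)\in F$. So $(p,q)\in G$.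
\end{proof}

Both halves of $T$ are needed. The sub-dcpo $T_1\times Q$ alone need not be faithful: take $Q$ to be a point, $P=K$ and $T_1=S$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The dcpo $K$ is countable, has the greatest element $\varepsilon$, is sober (Lemma~\ref{lem:sober}) and is $C_\sigma$-determined (Proposition~\ref{prop:Kdet}). Let $T=(S\times K)\cup(K\times S)=(K\times K)\setminus(R\times R)$. By Lemma~\ref{lem:dense} and Proposition~\ref{prop:product}, $T$ is a dcpo with $C_\sigma(T)\cong C_\sigma(K\times K)$. The product $K\times K$ has the greatest element $(\varepsilon,\varepsilon)$. The poset $T$ has none: it contains $(\varepsilon,t_0)$ and $(t_0,\varepsilon)$, whose only upper bound in $K\times K$ is $(\varepsilon,\varepsilon)\notin T$. So $T\not\cong K\times K$.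
\end{proof}

\section{A characterization of $C_\sigma$-determined dcpos}\label{sec:char}

The last proof needed an invariant, the greatest element, to tell $T$ from $K\times K$. In general a proper subset of a poset can be isomorphic to the whole poset, and the definition of $C_\sigma$-determined does not at first sight exclude a proper faithful sub-dcpo $T\cong P$. We now exclude it. The tool is a faithful subset of $X(P)$ that is defined from the lattice $C_\sigma(P)$ alone and is therefore fixed by all its automorphisms: the largest one. The whole of $X(P)$ satisfies (F1) and (F2), and only (F3) can fail. We remove the points at which it fails and repeat.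

Define subsets $W_\alpha\subseteq X(P)$ by recursion on the ordinals: $W_0=X(P)$,
\begin{equation}\label{eq:W}
W_{\alpha+1}=\{z\in W_\alpha: \text{for every }F\in C_\sigma(W_\alpha),\ z\in\kappa(F)\text{ implies }z\in F\},
\end{equation}
and $W_\lambda=\bigcap_{\alpha<\lambda}W_\alpha$ for limit $\lambda$. The first step of the proof below shows that each $W_\alpha$ is a sub-dcpo, so that $C_\sigma(W_\alpha)$ makes sense. A decreasing sequence of subsets of a set, indexed by all ordinals, cannot decrease strictly at every step; so $W_{\alpha+1}=W_\alpha$ for some $\alpha$, and the sequence is constant from there on. Let $W$ be this stable value.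

\begin{theorem}\label{thm:char}
Let $P$ be a dcpo.
\begin{itemize}
\item[(1)] $X(P)$ has a largest faithful subset, namely $W$.
\item[(2)] The following are equivalent:
\begin{itemize}
\item[(i)] $P$ is $C_\sigma$-determined;
\item[(ii)] $j_P(P)$ is the only faithful subset of $X(P)$;
\item[(iii)] for every dcpo $Q$, every isomorphism $C_\sigma(Q)\to C_\sigma(P)$ is $A\mapsto g(A)$ for an order isomorphism $g\colon Q\to P$.
\end{itemize}
\end{itemize}
In particular, a $C_\sigma$-determined dcpo has no proper faithful sub-dcpo.
\end{theorem}

\begin{proof}
(1) \emph{Each $W_\alpha$ is a sub-dcpo of $X(P)$.} Intersections of sub-dcpos are sub-dcpos, so only successor steps need an argument. Let $D\subseteq W_{\alpha+1}$ be directed and $z=\bigvee D$; then $z\in W_\alpha$. Let $F\in C_\sigma(W_\alpha)$ with $z\in\kappa(F)$. Since $\kappa(F)$ is a lower set, $D\subseteq\kappa(F)$. The elements of $D$ lie in $W_{\alpha+1}$, so $D\subseteq F$ by \eqref{eq:W}, and $z\in F$ because $F$ is Scott closed in $W_\alpha$. Hence $z\in W_{\alpha+1}$.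

\emph{Each $W_\alpha$ contains every faithful $T$.} Again only successor steps matter. Let $T\subseteq W_\alpha$, $z\in T$, $F\in C_\sigma(W_\alpha)$ and $z\in\kappa(F)$. By (F2), $T$ is a sub-dcpo of $W_\alpha$, so $F\cap T\in C_\sigma(T)$. By the last statement of Lemma~\ref{lem:criterion}, $\kappa(F)=\kappa(F\cap T)$. By (F3), $z\in\kappa(F\cap T)\cap T=F\cap T$. Hence $z\in W_{\alpha+1}$.

\emph{$W$ is faithful.} It satisfies (F2) by the first step and (F3) because \eqref{eq:W} removes nothing from it. It contains the faithful set $j_P(P)$, so it inherits (F1) from $j_P(P)$.

(2) Let $\theta$ be an automorphism of the lattice $C_\sigma(P)$. It restricts to an order automorphism of $X(P)$, and $x\subseteq A$ if and only if $\theta(x)\subseteq\theta(A)$. For $T\subseteq X(P)$ write $\theta[T]=\{\theta(x):x\in T\}$. Then $\widehat A\cap\theta[T]=\theta[\widehat{\theta^{-1}(A)}\cap T]$, so $\theta[T]$ is faithful whenever $T$ is. Applying this to $\theta$ and $\theta^{-1}$ gives $\theta[W]\subseteq W$ and $\theta^{-1}[W]\subseteq W$, hence $\theta[W]=W$.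

(i)$\Rightarrow$(ii). Let $T$ be faithful. Then $C_\sigma(T)\cong C_\sigma(P)$, so there is an order isomorphism $g\colon P\to T$. For $A\in C_\sigma(P)$ let $\theta_T(A)$ be the unique Scott closed set with $\widehat{\theta_T(A)}\cap T=g(A)$. The map $\theta_T$ is the composite of $A\mapsto g(A)$ with the inverse of $B\mapsto\widehat B\cap T$, so it is an automorphism of $C_\sigma(P)$. The set $g({\downarrow}p)$ is the principal ideal of $g(p)$ in $T$, which is $\widehat{g(p)}\cap T$. Therefore $\theta_T({\downarrow}p)=g(p)$ and $\theta_T[j_P(P)]=T$. For $T=W$ this gives $j_P(P)=\theta_W^{-1}[W]=W$. For arbitrary faithful $T$ it then gives $T=\theta_T[W]=W=j_P(P)$.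

(ii)$\Rightarrow$(iii). Let $\varphi\colon C_\sigma(Q)\to C_\sigma(P)$ be an isomorphism. By Lemma~\ref{lem:represent}(a) and (ii), $q\mapsto\varphi({\downarrow}q)$ is an order isomorphism of $Q$ onto $j_P(P)$. So $\varphi({\downarrow}q)={\downarrow}g(q)$ for an order isomorphism $g\colon Q\to P$, and
\[
g(q)\in\varphi(A)\iff\varphi({\downarrow}q)\subseteq\varphi(A)\iff q\in A .
\]
Since $g$ is onto, $\varphi(A)=g(A)$.

(iii)$\Rightarrow$(i) holds because (iii) provides the isomorphism $Q\cong P$.

Finally, if $P$ is $C_\sigma$-determined and $T$ is a faithful sub-dcpo of $P$, then $j_P(T)$ is faithful by Lemma~\ref{lem:represent}(b), so $j_P(T)=j_P(P)$ and $T=P$.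
\end{proof}

\section{Products and their factors}\label{sec:factors}

With Theorem~\ref{thm:char}, the mechanism behind Theorem~\ref{thm:main} becomes a criterion that needs no further invariant.

\begin{theorem}\label{thm:failure}
If $P$ and $Q$ both have a proper dense sub-dcpo, then $P\times Q$ is not $C_\sigma$-determined.
\end{theorem}

\begin{proof}
Let $T_1\subseteq P$ and $T_2\subseteq Q$ be proper dense sub-dcpos. The faithful sub-dcpo of Proposition~\ref{prop:product} misses the nonempty set $(P\setminus T_1)\times(Q\setminus T_2)$. Apply the last statement of Theorem~\ref{thm:char}.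
\end{proof}

In the other direction, a product cannot repair a factor that is not $C_\sigma$-determined. The reason is that faithfulness survives multiplication by a fixed dcpo.

\begin{lemma}\label{lem:times}
If $T$ is a faithful sub-dcpo of a dcpo $Y$, then $T\times Q$ is a faithful sub-dcpo of $Y\times Q$.
\end{lemma}

\begin{proof}
Condition (F2) holds for a product of sub-dcpos. For (F1), if $C\in C_\sigma(Y\times Q)$ contains ${\downarrow}(y,q)\cap(T\times Q)$, then the Scott closed slice $C^q$ contains ${\downarrow}y\cap T$, hence $y$.

For (F3), let $F\in C_\sigma(T\times Q)$. The slices $F^b=\{t\in T:(t,b)\in F\}$ are Scott closed in $T$, and $F^b\subseteq F^{b'}$ for $b'\le b$. Extend $F$ slice by slice: $G=\{(a,b)\in Y\times Q:a\in\operatorname{cl}_Y(F^b)\}$. If $(a',b')\le(a,b)\in G$, then $a'\le a\in\operatorname{cl}_Y(F^b)\subseteq\operatorname{cl}_Y(F^{b'})$, so $G$ is a lower set. By (F3) for $T$ we have $\operatorname{cl}_Y(F^b)\cap T=F^b$, so $G\cap(T\times Q)=F$. Let $D\subseteq G$ be directed with supremum $(y,q)$. Fix $(a_0,b_0)\in D$. For $(a,b)\in D$ above $(a_0,b_0)$ we have $a\in\operatorname{cl}_Y(F^b)\subseteq\operatorname{cl}_Y(F^{b_0})$,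 and these $a$ form a directed set with supremum $y$; so $y\in\operatorname{cl}_Y(F^{b_0})$. Now let $t\in{\downarrow}y\cap T$. Then $t\in\operatorname{cl}_Y(F^{b_0})\cap T=F^{b_0}$, that is, $(t,b_0)\in F$, for every second coordinate $b_0$ of $D$. Taking the supremum in $T\times Q$ gives $(t,q)\in F$. Thus ${\downarrow}y\cap T\subseteq F^q$, and density of $T$ gives $y\in\operatorname{cl}_Y(F^q)$. So $(y,q)\in G$.
\end{proof}

\begin{theorem}\label{thm:factors}
If $P$ and $Q$ are nonempty and $P\times Q$ is $C_\sigma$-determined, then so are $P$ and $Q$. Consequently, for the dcpo $K$ of Section~\ref{sec:comb}, the power $K^n$ is not $C_\sigma$-determined for any $n\ge2$.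
\end{theorem}

\begin{proof}
Suppose that $P$ is not $C_\sigma$-determined. By Theorem~\ref{thm:char} there is a faithful $T\subseteq X(P)$ with $T\neq j_P(P)$. Neither of the two sets need contain the other, so we compare both with $W$. Let $T'$ be either of them. Then $T'\subseteq W$, and the restriction map $C_\sigma(W)\to C_\sigma(T')$ sends $\widehat A\cap W$ to $\widehat A\cap T'$. It is the composite of two isomorphisms through $C_\sigma(P)$, so $T'$ is a faithful sub-dcpo of the dcpo $W$. By Lemma~\ref{lem:times}, $j_P(P)\times Q$ and $T\times Q$ are faithful sub-dcpos of $W\times Q$. The first is isomorphic to $P\times Q$, so $C_\sigma(W\times Q)\cong C_\sigma(P\times Q)$. Since $P\times Q$ is $C_\sigma$-determined, $W\times Q\cong P\times Q$, and $W\times Q$ is $C_\sigma$-determined as well. But one of $j_P(P)$ and $T$ is a proper subset of $W$, and $Q\neq\emptyset$, so $W\times Q$ has a proper faithful sub-dcpo. This contradicts Theorem~\ref{thm:char}. Exchanging the factors and using $P\ne\emptyset$ gives the statement for $Q$.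

The case $n=2$ of the last assertion is Theorem~\ref{thm:main}. For $n\ge3$, $K^n\cong K^2\times K^{n-2}$ has nonempty factors, one of which is not $C_\sigma$-determined.
\end{proof}

Nonemptiness cannot be dropped. The empty dcpo is $C_\sigma$-determined, being the only dcpo with a single Scott closed set, and $\emptyset\times K^2=\emptyset$.

\section{Algebraic factors}\label{sec:algebraic}

An element $k$ of a dcpo $Q$ is \emph{compact} if $k\le\bigvee D$ with $D$ directed implies $k\le d$ for some $d\in D$. The dcpo $Q$ is \emph{algebraic} if for every $q\in Q$ the compact elements below $q$ form a directed set with supremum $q$. For compact $k$, the set ${\uparrow}k=\{q:q\ge k\}$ is Scott open, and ${\downarrow}k\setminus\{k\}$ is Scott closed: if a directed subset of ${\downarrow}k$ has supremum $k$, it contains $k$. By Lemma~\ref{lem:minimal}(a), a dense sub-dcpo of an algebraic dcpo contains all compact elements, hence everything. So Theorem~\ref{thm:failure} never applies when one factor is algebraic, and in fact the answer to the question is then positive.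

\begin{theorem}\label{thm:algebraic}
If $P$ is $C_\sigma$-determined and $Q$ is an algebraic dcpo, then $P\times Q$ is $C_\sigma$-determined.
\end{theorem}

We shall verify condition (ii) of Theorem~\ref{thm:char}, and for that we must first know $X(P\times Q)$.

\begin{lemma}\label{lem:irrprod}
Let $P$ be a dcpo and $Q$ an algebraic dcpo. Then $(x,q)\mapsto x\times{\downarrow}q$ is an order isomorphism $X(P)\times Q\to X(P\times Q)$.
\end{lemma}

\begin{proof}
Let $x\in X(P)$ and $q\in Q$. The set $x\times{\downarrow}q$ is nonempty and Scott closed. If it is contained in $F\cup G$ with $F,G$ Scott closed, then $x\subseteq F^q\cup G^q$, so, say, $x\subseteq F^q$. Then $x\times\{q\}\subseteq F$, and $x\times{\downarrow}q\subseteq F$ because $F$ is a lower set. So $x\times{\downarrow}q$ is irreducible. Since the factors are nonempty, $x\times{\downarrow}q\subseteq x'\times{\downarrow}q'$ if and only if $x\subseteq x'$ and $q\le q'$.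

It remains to show that the map is onto. Let $C\subseteq P\times Q$ be irreducible, and let $I$ be the set of compact $k\in Q$ with $C^k\neq\emptyset$. It is nonempty, since $(p,q)\in C$ implies $(p,k)\in C$ for every compact $k\le q$. Let $k,k_1\in I$, let $p\in C^{k_1}$, and let $U$ be a Scott open subset of $P$ containing $p$. The sets $U\times{\uparrow}k_1$ and $P\times{\uparrow}k$ are Scott open, their complements being finite unions of products of Scott closed sets, and both meet $C$. By irreducibility there is $(p',q')\in C$ with $p'\in U$ and $q'\ge k,k_1$. As the compact elements below $q'$ form a directed set, there is a compact $k_2$ with $k,k_1\le k_2\le q'$. Then $(p',k_2)\in C$, so $k_2\in I$, and $(p',k)\in C$, so $U$ meets $C^k$. The first conclusion shows that $I$ is directed. The second shows that $p\in\operatorname{cl}_P(C^k)=C^k$, so $C^{k_1}\subseteq C^k$. Hence $C^k$ is one and the same nonempty Scott closed set $A$ for all $k\in I$.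

Put $q_0=\bigvee I$. If $p\in A$, then $(p,k)\in C$ for all $k\in I$, so $(p,q_0)\in C$; thus $A\times{\downarrow}q_0\subseteq C$. If $(p,q)\in C$, then every compact $k\le q$ lies in $I$ and has $p\in C^k=A$, and $q$, the supremum of these $k$, is below $q_0$. So $C=A\times{\downarrow}q_0$. Finally, if $A=A'\cup A''$ with $A',A''$ Scott closed, then $C=(A'\times{\downarrow}q_0)\cup(A''\times{\downarrow}q_0)$ equals one of the two sets, so $A=A'$ or $A=A''$. Thus $A\in X(P)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:algebraic}]
Identify $X(P\times Q)$ with $X(P)\times Q$ by Lemma~\ref{lem:irrprod}. Then $j_{P\times Q}(P\times Q)=j_P(P)\times Q$, directed suprema are computed coordinatewise, and for $C\in C_\sigma(P\times Q)$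
\begin{equation}\label{eq:hat}
(x,q)\in\widehat C\iff x\times\{q\}\subseteq C\iff x\in\widehat{C^q}.
\end{equation}
Let $T\subseteq X(P)\times Q$ be faithful, and put $T_q=\{x:(x,q)\in T\}$. By (F2) for $T$, each $T_q$ is a sub-dcpo of $X(P)$. We have to show that $T_q=j_P(P)$ for all $q$. A compact level $k$ can be separated from the levels below it by a Scott closed set, which lets us apply the hypothesis on $P$ there.

\emph{Step 1: $T_k=j_P(P)$ for compact $k$.} By Theorem~\ref{thm:char} it suffices to show that $T_k$ is faithful in $X(P)$. As $T_k$ is a sub-dcpo, $A\mapsto\widehat A\cap T_k$ is a monotone map $C_\sigma(P)\to C_\sigma(T_k)$. Let $N=P\times({\downarrow}k\setminus\{k\})$. It is Scott closed because $k$ is compact, and $\widehat N=\{(x,q):q<k\}$ by \eqref{eq:hat}.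

The map reflects the order. Let $\widehat A\cap T_k\subseteq\widehat B$, and put $C=A\times{\downarrow}k$ and $C'=(B\times{\downarrow}k)\cup N$. Let $(x,q)\in\widehat C\cap T$, so $x\subseteq A$ and $q\le k$. If $q=k$, then $x\in\widehat A\cap T_k$, so $x\subseteq B$ and $x\times\{q\}\subseteq C'$. If $q<k$, then $x\times\{q\}\subseteq N\subseteq C'$. Hence $\widehat C\cap T\subseteq\widehat{C'}\cap T$, and $C\subseteq C'$ because $T$ is faithful. For $a\in A$ we have $(a,k)\in C'\setminus N$, so $a\in B$.

The map is onto. Let $F\in C_\sigma(T_k)$ and $\Phi=(F\times\{k\})\cup(T\cap\widehat N)$. This is a lower set of $T$: a point $(x',q')\in T$ below $(x,k)$ with $x\in F$ has either $q'=k$, and then $x'\in T_k$ and $x'\subseteq x$ give $x'\in F$, or $q'<k$; and $T\cap\widehat N$ is a lower set of $T$. A directed subset of $\Phi$ has a cofinal part in $F\times\{k\}$ or in $T\cap\widehat N$, and both sets are closed under directed suprema. So $\Phi\in C_\sigma(T)$, and $\Phi=\widehat C\cap T$ for some $C\in C_\sigma(P\times Q)$. By \eqref{eq:hat}, $x\in\widehat{C^k}\cap T_k$ if and only if $(x,k)\in\Phi$, if and only if $x\in F$.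

\emph{Step 2: $j_P(P)\subseteq T_q$ for all $q$.} For $p\in P$ the points $(j_P(p),k)$ with $k\le q$ compact lie in $T$ by Step 1. They form a directed set with supremum $(j_P(p),q)$, which lies in $T$ by (F2).

\emph{Step 3: $T_q\subseteq j_P(P)$ for all $q$.} If $P$ is sober, then $X(P)=j_P(P)$ and there is nothing to prove. In general we must exclude nonprincipal irreducible sets at noncompact levels. Since $P$ is $C_\sigma$-determined, $j_P(P)=W$ by Theorem~\ref{thm:char}, and we follow the recursion \eqref{eq:W} in $X(P)$: we prove by induction on $\alpha$ that $T_q\subseteq W_\alpha$ for all $q$. The cases $\alpha=0$ and $\alpha$ a limit are immediate. Assume that $T_{q'}\subseteq W_\alpha$ for all $q'\in Q$. Let $z\in T_q$, $F\in C_\sigma(W_\alpha)$ and $z\in\kappa(F)$; we show that $z\in F$.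

Put $\Phi=T\cap(F\times{\downarrow}q)$. It is a lower set of $T$: if $(x',q')\in T$ is below $(x,q'')\in\Phi$, then $q'\le q$, and $x'\in T_{q'}\subseteq W_\alpha$ together with $x'\subseteq x\in F$ gives $x'\in F$. It is closed under directed suprema, because $T$, ${\downarrow}q$ and $F$ are, the last being Scott closed in the sub-dcpo $W_\alpha$. So $\Phi=\widehat C\cap T$ for some $C\in C_\sigma(P\times Q)$. Let $k\le q$ be compact. By Step 1, $(F\cap j_P(P))\times\{k\}\subseteq\Phi\subseteq\widehat C$, so $F\cap j_P(P)\subseteq\widehat{C^k}$ by \eqref{eq:hat}. Since $j_P(P)\subseteq W_\alpha$ and $j_P(P)$ satisfies (F1), the last statement of Lemma~\ref{lem:criterion} gives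
\[
z\in\kappa(F)=\kappa(F\cap j_P(P))\subseteq\widehat{C^k}.
\]
Thus $z\times\{k\}\subseteq C$ for all compact $k\le q$. Taking the supremum over $k$ at each point of $z$, we get $z\times\{q\}\subseteq C$. Hence $(z,q)\in\widehat C\cap T=\Phi$, so $z\in F$, and $z\in W_{\alpha+1}$.

By Steps 2 and 3, $T=j_P(P)\times Q=j_{P\times Q}(P\times Q)$, and Theorem~\ref{thm:char} shows that $P\times Q$ is $C_\sigma$-determined.
\end{proof}

\begin{remark}
A one-point poset is $C_\sigma$-determined by the finite case in the introduction, so Theorem~\ref{thm:algebraic} shows that every algebraic dcpo is $C_\sigma$-determined. Theorem~\ref{thm:main} shows that ``algebraic'' cannot be weakened to ``$C_\sigma$-determined, countable and sober''. The hypothesis on $P$ is necessary when both factors are nonempty, by Theorem~\ref{thm:factors}.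
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Directed complete posets determined by Scott closed set lattices and related work},
\texttt{http://math.nie.edu.sg/dszhao/papers/F-determined\%20dcpos.pdf}.

\end{thebibliography}
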